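\title{Squares of central binomial coefficients twisted by the character modulo 3}

\begin{abstract}
Let $p>3$ be a prime. We study modulo $p^2$ the sums over $0\le k\le p-1$ of
$\left(\frac{k}{3}\right)\binom{2k}{k}^2(-16)^{-k}$, of
$\left(\frac{k}{3}\right)k\binom{2k}{k}^2(-16)^{-k}$ and of
$\binom{p-1}{k}\left(\frac{k}{3}\right)\binom{2k}{k}^2 16^{-k}$, and prove four conjectured congruences for them. For $p\equiv7\pmod{12}$ the first two sums are expressed through the representation $p=x^2+3y^2$. We also determine exactly when $p$ and $p^2$ divide the first and the third sum. The sums are replaced by values of hypergeometric polynomials at a primitive sixth root of unity; there an Euler integral has a closed form because its three branch points form an equilateral triangle, and the Gross--Koblitz formula identifies the closed form with a Jacobi sum.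
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p>3$ be a prime and let $\left(\frac{k}{3}\right)$ be the Legendre symbol modulo $3$, which is $0$, $1$, $-1$ according as $k\equiv0,1,2\pmod 3$. Congruences between rational numbers with denominators prime to $p$ are taken in $\mathbb{Z}_{(p)}$, or equivalently in the ring $\mathbb{Z}_p$ of $p$-adic integers. We study
\[
A=\sum_{k=0}^{p-1}\left(\frac{k}{3}\right)\frac{\binom{2k}{k}^2}{(-16)^k},\qquad
B=\sum_{k=0}^{p-1}\left(\frac{k}{3}\right)\frac{k\binom{2k}{k}^2}{(-16)^k},\qquad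
C=\sum_{k=0}^{p-1}\binom{p-1}{k}\left(\frac{k}{3}\right)\frac{\binom{2k}{k}^2}{16^k}.
\]
The four congruences of the following theorem were conjectured in \cite{conj}.

\begin{theorem}\label{thm:main}
Let $p>3$ be a prime.
\begin{enumerate}
\item[(i)] If $p\equiv7\pmod{12}$ and $p=x^2+3y^2$ with $x,y\in\mathbb{Z}$ and $y\equiv1\pmod4$, then
\[
A\equiv(-1)^{(p-3)/4}\Big(4y-\frac{p}{3y}\Big)\quad\text{and}\quad B\equiv(-1)^{(p+1)/4}\,y\pmod{p^2}.
\]
\item[(ii)] If $p\equiv1\pmod{12}$, then $C\equiv0\pmod{p^2}$. If $p\equiv11\pmod{12}$, then $A\equiv0\pmod p$.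
\end{enumerate}
\end{theorem}

The proof gives more: converses to the divisibility statements, the value of $A$ for $p\equiv11\pmod{12}$, and a counterpart of (i) for $p\equiv1\pmod{12}$.

\begin{theorem}\label{thm:sharp}
Let $p>3$ be a prime and $\omega=e^{2\pi i/3}$.
\begin{enumerate}
\item[(a)] $p^2\mid C$ if and only if $p\equiv1\pmod{12}$, and $p\nmid C$ if and only if $p\equiv7\pmod{12}$. If $p\equiv7\pmod{12}$, then $C\equiv4^{p-1}A\pmod{p^2}$. If $p\equiv11\pmod{12}$, then $C\equiv A\pmod{p^2}$.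
\item[(b)] $p^2\mid A$ if and only if $p\equiv1\pmod4$, and $p\nmid A$ if and only if $p\equiv7\pmod{12}$. If $p\equiv11\pmod{12}$, then
\[
A\equiv(-1)^{(p+1)/12}\,\frac{p}{3^{(p+1)/4}\binom{(p-1)/2}{(p-5)/6}}\pmod{p^2},
\]
and the right side is nonzero modulo $p^2$.
\item[(c)] If $p\equiv3\pmod4$, then $3A^2+12AB+4p\equiv0\pmod{p^2}$.
\item[(d)] Let $p\equiv1\pmod{12}$ and $p=x^2+3y^2$ with $x\equiv1\pmod3$, and let $\sigma=\pm1$ satisfy $\sigma\equiv3^{(p-1)/4}\pmod p$. Then, in the ring $\mathbb{Z}_{(p)}[\omega]$,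
\[
\sum_{k=0}^{p-1}\omega^k\frac{\binom{2k}{k}^2}{(-16)^k}\equiv\sum_{k=0}^{p-1}\bar\omega^k\frac{\binom{2k}{k}^2}{(-16)^k}\equiv(-1)^{(p-1)/12}\sigma\Big(2x-\frac{p}{2x}\Big)\pmod{p^2}.
\]
\end{enumerate}
\end{theorem}

The first prime covered by Theorem~\ref{thm:main}(i) is $p=7=2^2+3\cdot1^2$, with $y=1$. The terms with $k\ge4$ are divisible by $49$ and those with $k=0,3$ vanish, so $A\equiv-\frac14-\frac9{64}=-\frac{25}{64}$ and $B\equiv-\frac14-\frac9{32}=-\frac{17}{32}$ modulo $49$. The theorem predicts $-\frac53$ and $1$, and indeed $-\frac{25}{64}+\frac53=\frac{5\cdot49}{192}$ and $-\frac{17}{32}-1=-\frac{49}{32}$.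

The expressions $4y-\frac{p}{3y}$ and $2x-\frac{p}{2x}$ have a common origin. Let $p=x^2+3y^2$ and let $\theta\in\mathbb{Z}_p$ satisfy $\theta^2=-3$. Then $p=(x+y\theta)(x-y\theta)$ in $\mathbb{Z}_p$, and exactly one factor is a unit. Suppose that it is $J=x+y\theta$. Since $x-y\theta=p/J$, we have $J=2y\theta+p/J=2x-p/J$. Hence $J\equiv2y\theta\equiv2x\pmod p$, the integers $x,y$ are prime to $p$, and substituting these residues into $p/J$ gives
\begin{equation}\label{eq:unit}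
J\equiv2x-\frac{p}{2x},\qquad \frac{2J}{\theta}\equiv4y-\frac{p}{3y}\pmod{p^2}.
\end{equation}
So Theorem~\ref{thm:main}(i) says that $A$ is $\pm2/\theta$ times the unit factor of $p$, and the sum in Theorem~\ref{thm:sharp}(d) is $\pm1$ times it. Both expressions in \eqref{eq:unit} change sign with $x$ or $y$; the conditions $y\equiv1\pmod4$ and $x\equiv1\pmod3$ fix these signs. In the proof $J$ is a Jacobi sum.

Section~\ref{sec:root} writes $A$ and $B$ as values of a polynomial at a sixth root of unity and solves the problem modulo $p$; this shows where the residue classes modulo $12$ come from. Sections~\ref{sec:hyper} and~\ref{sec:closed} lift the argument to $p^2$ and express all three sums through two quotients of factorials $L$ and $M$. Section~\ref{sec:classes} deduces every statement that does not involve $x$ and $y$. Section~\ref{sec:gamma} identifies $L$ modulo $p^2$ with a Jacobi sum, and Section~\ref{sec:signs} determines the signs.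

Throughout, $n=\frac{p-1}2$, $H_k=\sum_{j=1}^k\frac1j$, $q_a=\frac{a^{p-1}-1}{p}$ is the Fermat quotient, $v_p$ is the $p$-adic valuation, and $(x)_k=x(x+1)\cdots(x+k-1)$. We use the values $\left(\frac3p\right)=1$ for $p\equiv\pm1\pmod{12}$ and $\left(\frac3p\right)=-1$ for $p\equiv\pm5\pmod{12}$ given by quadratic reciprocity, together with Euler's criterion $3^n\equiv\left(\frac3p\right)\pmod p$.

\section{A sixth root of unity and an equilateral triangle}\label{sec:root}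

Put $z=e^{\pi i/3}$ and $\tau=i\sqrt3$; bars denote complex conjugation. Then
\[
\bar z=1-z=z^{-1}=-\omega,\qquad z=-\bar\omega=\tfrac{1+\tau}2,\qquad z-\bar z=\omega-\bar\omega=\tau .
\]
We compute in $O=\mathbb{Z}_{(p)}[\omega]=\mathbb{Z}_{(p)}\oplus\mathbb{Z}_{(p)}\tau$. The direct sum shows that $p^jO\cap\mathbb{Q}=p^j\mathbb{Z}_{(p)}$, so a congruence in $O$ between rational numbers is a congruence in the sense of the introduction. Congruences between polynomials are meant coefficientwise; they may be differentiated, and evaluated at elements of $O$.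

Let
\[
a_k=\frac{\binom{2k}{k}^2}{16^k}=\frac{(\frac12)_k^2}{k!^2},\qquad S(X)=\sum_{k=0}^{p-1}a_kX^k .
\]
For $n<k\le p-1$ the prime $p$ divides $(2k)!$ but not $k!$, so $a_k\equiv0\pmod{p^2}$. Since $\left(\frac k3\right)=(\omega^k-\bar\omega^k)/\tau$ and $-\omega=\bar z$, $-\bar\omega=z$,
\begin{equation}\label{eq:AB}
A=\frac{S(\bar z)-S(z)}{\tau},\qquad B=\frac{\bar zS'(\bar z)-zS'(z)}{\tau},
\end{equation}
and the two sums in Theorem~\ref{thm:sharp}(d) are $S(\bar z)$ and $S(z)$.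

What is special about $\bar z$ is that $0,1,\bar z$ are the vertices of an equilateral triangle. Its center is
\[
c=\frac{1+\bar z}3=\frac{3-\tau}6=\frac{e^{-\pi i/6}}{\sqrt3},
\]
and the polar form gives
\begin{equation}\label{eq:c}
c+\bar c=1,\qquad c\bar c=\tfrac13,\qquad 3c^2=\bar z,\qquad c^3=-\tfrac{\tau}{9}=\tfrac1{3\tau},\qquad c^6=-\tfrac1{27}.
\end{equation}
The elements $2,3,\tau,z,c$ are units of $O$; this is where $p>3$ enters, and it is used without comment from now on. Since $1+\bar z=3c$ and $\bar z=3c^2$,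
\begin{equation}\label{eq:cubic}
q(t):=t(t-1)(t-\bar z)=t^3-3ct^2+3c^2t=(t-c)^3+c^3 .
\end{equation}

This identity already gives $S(\bar z)$ modulo $p$. For $k\le n$ we have $\binom nk\equiv\binom{-1/2}{k}=\binom{2k}k(-4)^{-k}\pmod p$, so $S(X)\equiv\sum_k\binom nk^2X^k$, and the last sum is $(-1)^n$ times the coefficient of $t^{p-1}$ in $\big(t(t-1)(t-X)\big)^n$. For a polynomial of degree at most $2p-2$, that coefficient is unchanged modulo $p$ by a shift $t\mapsto t-c$, because $\binom{j}{p-1}\equiv0\pmod p$ for $p\le j\le2p-2$. As $3n\le 2p-2$, we may read off the coefficient of $s^{p-1}$ in $(s^3+c^3)^n$: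
\begin{equation}\label{eq:modp}
S(\bar z)\equiv\begin{cases}(-1)^n\binom{3r}{r}c^{3r}&\text{if }p=6r+1,\\[2pt] 0&\text{if }p\equiv5\pmod6,\end{cases}\pmod p .
\end{equation}
Here $c^{3r}=(-\tau/9)^r$ is real for even $r$ and purely imaginary for odd $r$, while $A$ sees only the imaginary part of $S(\bar z)$. So $A$ is a unit exactly when $p=6r+1$ with $r$ odd, that is, when $p\equiv7\pmod{12}$. The residue of $p$ modulo $3$ decides whether $S(\bar z)$ vanishes modulo $p$, and the residue modulo $4$ decides whether $A$ notices.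

The shift invariance holds only modulo $p$, so this argument says nothing modulo $p^2$, and we do not use \eqref{eq:modp} again. The operation in characteristic zero that is compatible with shifts is integration, and we shall replace the coefficient of $t^{p-1}$ in $q(t)^n$ by $\int_0^1q(t)^n\,dt$. This integral is a value of a hypergeometric polynomial that is congruent to $S$ modulo $p$ but not modulo $p^2$; the next section controls the difference.

\section{Three hypergeometric polynomials}\label{sec:hyper}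

For a rational number $\delta\notin\{\pm1,\dots,\pm n\}$ put
\[
F_\delta(X)=\sum_{k=0}^n\frac{(-n)_k(n+1)_k}{k!\,(1+\delta)_k}X^k .
\]
We need $\delta=0,p,-p$. The polynomial $F_0$ equals $P_n(1-2X)$, with $P_n$ the Legendre polynomial; it is congruent to $S$ modulo $p^2$ and supplies a symmetry. The polynomial $F_p$ is the one with a usable integral. It deviates from $S$ at order $p$, and $F_{-p}$ deviates by the opposite amount.

\begin{lemma}\label{lem:coeff}
Modulo $p^2$ we have $F_0\equiv S$, $\;F_{\pm p}\equiv\sum_{k=0}^n(1\mp pH_k)a_kX^k$, $\;F_p+F_{-p}\equiv2S$, and $C\equiv\big(F_p(\bar z)-F_p(z)\big)/\tau$.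
\end{lemma}

\begin{proof}
Since $-n=\frac12-\frac p2$ and $n+1=\frac12+\frac p2$, for $k\le n$
\[
\frac{(-n)_k(n+1)_k}{k!^2}=\frac1{k!^2}\prod_{j=1}^k\frac{(2j-1)^2-p^2}4=a_k\prod_{j=1}^k\Big(1-\frac{p^2}{(2j-1)^2}\Big)\equiv a_k\pmod{p^2},
\]
because $2j-1\le p-2$. Together with $a_k\equiv0$ for $n<k<p$ this gives $F_0\equiv S$. The second congruence follows from $(1\pm p)_k=k!\prod_{j\le k}(1\pm p/j)\equiv k!\,(1\pm pH_k)$, and the third is the sum of its two cases. Finally $\binom{p-1}k=(-1)^k\prod_{j\le k}(1-p/j)\equiv(-1)^k(1-pH_k)$, so $C\equiv\sum_{k\le n}\left(\frac k3\right)(-1)^k(1-pH_k)a_k$, and the last claim follows as in \eqref{eq:AB}.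
\end{proof}

Thus the factor $\binom{p-1}{k}$ in $C$ reproduces exactly the deviation of $F_p$ from $S$, which makes $C$ the simplest of the three sums. For $A$ and $B$ we also need $F_{-p}$ at $z$. It is obtained from $F_p$ at $1-z=\bar z$ by a reflection.

\begin{lemma}\label{lem:refl}
$F_\delta(1-X)=F_\delta(1)F_{-\delta}(X)$ and $F_\delta(1)=\prod_{j=1}^n\frac{\delta-j}{\delta+j}$. In particular $F_0(1-X)=(-1)^nF_0(X)$, and $F_{-p}(X)=\rho F_p(1-X)$ with
\begin{equation}\label{eq:rho}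
\rho=\prod_{j=1}^n\frac{p+j}{p-j}=\frac{(3n+1)!\,n!}{p!\,(p-1)!}\equiv(-1)^n(1+2pH_n)\pmod{p^2}.
\end{equation}
\end{lemma}

\begin{proof}
Comparing coefficients of $X^k$, a polynomial $f=\sum_{k\le n}f_kX^k$ satisfies
\[
X(1-X)f''+(1+\delta-2X)f'+n(n+1)f=0
\]
if and only if $(k+1)(k+1+\delta)f_{k+1}=(k-n)(k+n+1)f_k$ for $0\le k<n$. As $k+1+\delta\ne0$ in this range, the solutions of degree at most $n$ are the multiples $f_0F_\delta$. If $f$ solves the equation, then $h(X)=f(1-X)$ solves it with $\delta$ replaced by $-\delta$, since the coefficient of $h'$ is $-\big(1+\delta-2(1-X)\big)=1-\delta-2X$. Hence $F_\delta(1-X)$ is a multiple of $F_{-\delta}$, and $X=0$ gives the factor. The Chu--Vandermonde identity $\sum_{k=0}^n\frac{(-n)_k(\beta)_k}{k!\,(\gamma)_k}=\frac{(\gamma-\beta)_n}{(\gamma)_n}$, valid when $(\gamma)_n\ne0$, gives $F_\delta(1)=(\delta-n)_n/(1+\delta)_n$. In \eqref{eq:rho} use $p+n=3n+1$ and $p-1-n=n$ for the factorials, and $\frac{p+j}{p-j}=-\frac{1+p/j}{1-p/j}\equiv-(1+2p/j)$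 for the congruence.
\end{proof}

Everything now depends on two elements of $O$,
\[
G=F_p(z),\qquad D=F_p'(z).
\]

\begin{corollary}\label{cor:red}
Modulo $p^2$,
\begin{gather}
C\equiv\frac{\bar G-G}{\tau},\qquad S(z)\equiv\frac{G+\rho\bar G}2,\qquad S'(z)\equiv\frac{D-\rho\bar D}2;\label{eq:CS}\\
S(\bar z)\equiv S(z)\ \text{ and }\ A\equiv0\qquad\text{if }p\equiv1\!\!\pmod4;\label{eq:even}\\
A\equiv-\frac{2S(z)}{\tau}\ \text{ and }\ B\equiv-S'(z)\qquad\text{if }p\equiv3\!\!\pmod4.\label{eq:odd}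
\end{gather}
\end{corollary}

\begin{proof}
As $F_p$ has rational coefficients and $1-z=\bar z$, Lemma~\ref{lem:refl} gives $F_{-p}(z)=\rho\bar G$ and $F_{-p}'(z)=-\rho\bar D$. With Lemma~\ref{lem:coeff} this is \eqref{eq:CS}. The symmetry of $F_0\equiv S$ gives $S(\bar z)\equiv(-1)^nS(z)$ and $S'(\bar z)\equiv(-1)^{n+1}S'(z)$. Insert this in \eqref{eq:AB}: for even $n$ we get \eqref{eq:even}, and for odd $n$ we get \eqref{eq:odd}, where $B\equiv(\bar z-z)S'(z)/\tau=-S'(z)$.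
\end{proof}

\begin{example}\label{ex:seven}
Let $p=7$, $n=3$. Then
\[
F_7=1-\tfrac32X+\tfrac56X^2-\tfrac16X^3,\qquad F_{-7}=1+2X+2X^2+X^3=6F_7(1-X),
\]
so $\rho=6$. With $z^2=z-1$ and $z^3=-1$ we get $G=\frac{1-2z}3=-\frac\tau3$ and $D=-1+\frac76z=\frac{-5+7\tau}{12}$. By Corollary~\ref{cor:red}, $S(z)\equiv\frac12(-\frac\tau3+2\tau)=\frac56\tau$ and $S'(z)\equiv\frac{25+49\tau}{24}$, whence $A\equiv-\frac53$ and $B\equiv-\frac{25}{24}\equiv1\pmod{49}$, as in the introduction.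

The triangle explains why $G$ is a simple multiple of $\tau$. Expanding $(1-Xt)^3$ and integrating term by term gives $F_7(X)=140\int_0^1\big(t(1-t)(1-Xt)\big)^3dt$, and at $X=z$ the integrand is $z^3q(t)^3=-(s^3+c^3)^3$ with $s=t-c$. The antiderivative $\frac{s^{10}}{10}+\frac{3c^3s^7}7+\frac{3c^6s^4}4+c^9s$ of $(s^3+c^3)^3$ is $s$ times a polynomial in $s^3$. At both endpoints $s^3=-c^3$, since they are roots of $q$, and the endpoints differ by $1$. So
\[
G=-140\,c^9\Big(-\frac1{10}+\frac37-\frac34+1\Big)=-81c^9=-81\cdot\frac{\tau}{243}=-\frac\tau3 .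
\]
\end{example}

\section{Closed forms for $G$ and $D$}\label{sec:closed}

The computation of Example~\ref{ex:seven} works for every $p$. The choice $\delta=p$ is forced by it: in Euler's integral for $F_\delta$ the factors $t$ and $1-Xt$ carry the exponent $n$, the factor $1-t$ carries the exponent $\delta-n-1$, and the integrand is a power of the cubic only if $\delta=2n+1=p$.

\begin{proposition}\label{prop:closed}
Let
\[
L=\frac{p!}{n!\prod_{j=1}^n(3j+1)},\qquad M=\frac{p!}{n!\prod_{j=1}^n(3j-1)} .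
\]
Then
\begin{equation}\label{eq:closed}
G=Lc^n,\qquad D=c^n\Big(\frac{\tau-3p}6\,L+cM\Big),\qquad LM=\frac{3^np}{\rho}.
\end{equation}
If $p\equiv1\pmod3$, then $v_p(L)=0$ and $v_p(M)=1$. If $p\equiv2\pmod3$, then $v_p(L)=1$ and $v_p(M)=0$.
\end{proposition}

\begin{proof}
\emph{The integral.} Let $K=p!/n!^2$. Expanding $(1-Xt)^n=\sum_k\frac{(-n)_k}{k!}X^kt^k$ and using $\int_0^1t^i(1-t)^jdt=\frac{i!\,j!}{(i+j+1)!}$, we find that the coefficient of $X^k$ in $K\int_0^1\big(t(1-t)(1-Xt)\big)^ndt$ is $\frac{(-n)_k}{k!}\cdot\frac{(n+k)!}{n!}\cdot\frac{p!}{(p+k)!}$. Therefore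
\begin{equation}\label{eq:euler}
F_p(X)=K\int_0^1\big(t(1-t)(1-Xt)\big)^n\,dt .
\end{equation}
At $X=z$ we have $t(1-t)(1-zt)=zq(t)$, because $1-zt=-z(t-\bar z)$.

\emph{Moments of powers of $q$.} For integers $i,N\ge0$ let
\[
I_{i,N}=\int_0^1(t-c)^iq(t)^N\,dt,\qquad b_{i,N}=\int_0^1v^i(1-v^3)^N\,dv .
\]
Substitute $t-c=-cv$. By \eqref{eq:cubic}, $q=c^3(1-v^3)$. The endpoint $t=0$ becomes $v=1$, and $t=1$ becomes $v=\bar\omega$, since $-c\bar\omega=cz=\bar c=1-c$. The integrand is a polynomial, so the path from $1$ to $\bar\omega$ may be taken through $0$, and rotating the segment from $0$ to $\bar\omega$ onto $[0,1]$ preserves $v^3$. Hence $I_{i,N}=(-c)^{i+1}(\bar\omega^{\,i+1}-1)\,c^{3N}b_{i,N}$. With $c(1-\bar\omega)=c+\bar c=1$, $\;\bar\omega^2-1=\omega-1=-3c$ and $\bar\omega^3=1$ this reads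
\begin{equation}\label{eq:moments}
I_{0,N}=c^{3N}b_{0,N},\qquad I_{1,N}=-3c^{3N+3}b_{1,N},\qquad I_{2,N}=0 .
\end{equation}
Integration by parts gives $(i+1)b_{i,N}=3N\int_0^1v^{i+3}(1-v^3)^{N-1}dv=3N(b_{i,N-1}-b_{i,N})$ for $N\ge1$, and $b_{i,0}=\frac1{i+1}$, so
\begin{equation}\label{eq:b}
b_{i,N}=\frac{3^NN!}{\prod_{j=0}^N(3j+i+1)} .
\end{equation}

\emph{The value.} From $zc^2=\frac13$ we get $z^nc^{3n}=3^{-n}c^n$. So $G=Kz^nI_{0,n}=K3^{-n}b_{0,n}c^n=Lc^n$.

\emph{The derivative.} Differentiate \eqref{eq:euler} at $X=z$, multiply by $z$, and write $-zt=(1-zt)-1$: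
\[
zD=nG-nKz^{n-1}\int_0^1t(1-t)\,q(t)^{n-1}\,dt .
\]
With $s=t-c$ we have $t(1-t)=(s+c)(\bar c-s)=-s^2+\frac\tau3s+\frac13$, because $\bar c-c=\frac\tau3$. By \eqref{eq:moments} and $c^{-3}=3\tau$, the integral equals $\frac13c^{3n-3}b_{0,n-1}-\tau c^{3n}b_{1,n-1}=\tau c^{3n}(b_{0,n-1}-b_{1,n-1})$. Since $\bar z^2\tau=\sqrt3\,e^{-\pi i/6}=3c$,
\[
D=c^n\big(n\bar zL-c\cdot nK3^{1-n}b_{0,n-1}+c\cdot nK3^{1-n}b_{1,n-1}\big).
\]
By \eqref{eq:b}, $nK3^{1-n}b_{0,n-1}=(3n+1)L$ and $nK3^{1-n}b_{1,n-1}=M$. It remains to note that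
\[
n\bar z-(3n+1)c=\frac{3n(1-\tau)-(3n+1)(3-\tau)}6=\frac{\tau-6n-3}6=\frac{\tau-3p}6 .
\]

\emph{The product and the valuations.} From $\prod_{j=1}^n(3j-1)(3j)(3j+1)=(3n+1)!$ we get $LM=3^np!^2/\big(n!\,(3n+1)!\big)$, which is $3^np/\rho$ by \eqref{eq:rho}. The integers $3j\pm1$ with $1\le j\le n$ are at most $3n+1<2p$, so the only possible multiple of $p$ among them is $p$ itself. It occurs, since $\frac{p+1}3\le n$ for $p\ge5$, and it lies in the denominator of $L$ if $p\equiv1\pmod 3$ and in that of $M$ if $p\equiv2\pmod3$.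
\end{proof}

For $p=7$ one has $L=3$, $M=\frac{21}2$ and $c^3=-\frac\tau9$, which recovers $G$ and $D$ of Example~\ref{ex:seven}. The relation $LM=3^np/\rho$ is what ties $B$ to $A$ in Theorem~\ref{thm:sharp}(c): the part of $D$ that is not proportional to $G$ is governed by $p/L$.

\section{The four residue classes modulo 12}\label{sec:classes}

The factor $\rho$ brings in $H_n$, and other harmonic numbers appear in Section~\ref{sec:gamma}. All of them reduce to Fermat quotients.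

\begin{lemma}\label{lem:harm}
If $a\ge2$ and $p\nmid a$, then $q_a\equiv-\frac1a\sum_{i=1}^{a-1}H_{\lfloor ip/a\rfloor}\pmod p$. In particular $H_n\equiv-2q_2\pmod p$, and if $p=6r+1$, then $H_{3r}-H_r\equiv\frac32q_3\pmod p$.
\end{lemma}

\begin{proof}
Write $ak=p\lfloor ak/p\rfloor+r_k$ for $1\le k\le p-1$; the map $k\mapsto r_k$ permutes $1,\dots,p-1$. Multiplying over $k$,
\[
a^{p-1}(p-1)!\equiv(p-1)!\Big(1+p\sum_{k=1}^{p-1}\frac{\lfloor ak/p\rfloor}{ak}\Big)\pmod{p^2}.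
\]
Now $\lfloor ak/p\rfloor$ is the number of $i\in\{1,\dots,a-1\}$ with $k\ge ip/a$, that is, with $k>\lfloor ip/a\rfloor$, as $ip/a\notin\mathbb{Z}$. So $q_a\equiv\frac1a\sum_i(H_{p-1}-H_{\lfloor ip/a\rfloor})$, and $H_{p-1}\equiv0$ by pairing $j$ with $p-j$. The case $a=2$ gives $H_n\equiv-2q_2$. Let $p=6r+1$. Then $\lfloor ip/6\rfloor=ir$ for $1\le i\le5$, and $H_{p-1-k}=H_{p-1}-\sum_{j\le k}\frac1{p-j}\equiv H_k$. The case $a=3$ gives $2H_{2r}\equiv-3q_3$, and $a=6$ gives $2H_r+2H_{2r}+H_{3r}\equiv-6q_6\equiv-6q_2-6q_3$. Hence $H_r\equiv-2q_2-\frac32q_3$, while $H_{3r}=H_n\equiv-2q_2$.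
\end{proof}

We now prove Theorem~\ref{thm:sharp}(a)--(c), which contain Theorem~\ref{thm:main}(ii). By \eqref{eq:CS} and \eqref{eq:closed},
\begin{equation}\label{eq:CL}
C\equiv L\,\frac{\bar c^{\,n}-c^n}{\tau}\pmod{p^2}.
\end{equation}
The argument of $c^n$ depends on $n$ modulo $6$ up to sign, because $c^6=-\frac1{27}$, and the classes $p\equiv1,5,7,11\pmod{12}$ correspond to $n\equiv0,2,3,5\pmod 6$.

\medskip
\noindent\emph{The case $p=12m+1$.} Here $c^n=(-27)^{-m}$ is rational, so $C\equiv0\pmod{p^2}$ by \eqref{eq:CL}, and $A\equiv0\pmod{p^2}$ by \eqref{eq:even}.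

\medskip
\noindent\emph{The case $p=12m+5$.} Again $A\equiv0\pmod{p^2}$ by \eqref{eq:even}. But $c^n=\frac13(-27)^{-m}\bar z$ is not real, and \eqref{eq:CL} gives $C\equiv\frac13(-27)^{-m}L$, so $v_p(C)=1$. For $p=5$, for instance, $L=\frac{15}7$ and $C\equiv1-\frac{27}{32}=\frac5{32}\equiv\frac57\pmod{25}$.

\medskip
\noindent\emph{The case $p=12m+7$.} Here $n=6m+3$ and
\[
c^n=\kappa\tau,\qquad\kappa=-\tfrac19(-27)^{-m},\qquad3\kappa^2=|c|^{2n}=3^{-n}.
\]
Put $\gamma=\kappa L$, a $p$-adic unit, and $\mu=-\kappa M$. By \eqref{eq:closed}, $\gamma\mu=-\kappa^2LM=-\frac p{3\rho}$, and $\rho\equiv-1\pmod p$, so $\mu\equiv\frac p{3\gamma}\pmod{p^2}$. From \eqref{eq:closed}, $c=\frac{3-\tau}6$ and $\tau^2=-3$,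
\[
G=\gamma\tau,\qquad D=\gamma\tau\,\frac{\tau-3p}6-\mu\tau\,\frac{3-\tau}6=-\frac{\gamma+\mu}2-\frac{p\gamma+\mu}2\,\tau .
\]
In particular $\bar D\equiv-\frac\gamma2\pmod p$. With $\rho\equiv-(1+2pH_n)$, the congruences \eqref{eq:CS} become
\[
S(z)\equiv\tfrac{1-\rho}2\gamma\tau\equiv(1+pH_n)\gamma\tau,\qquad
S'(z)\equiv\tfrac{D+\bar D}2+pH_n\bar D\equiv-\tfrac12(1+pH_n)\gamma-\tfrac12\mu
\]
modulo $p^2$. By \eqref{eq:odd}, $A\equiv-2(1+pH_n)\gamma$ and $B\equiv\frac12(1+pH_n)\gamma+\frac p{6\gamma}$. So $A$ is a unit with $A\equiv-2\gamma\pmod p$, and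
\begin{equation}\label{eq:seven}
A\equiv-2\kappa(1+pH_n)L,\qquad B\equiv-\frac A4-\frac p{3A}\pmod{p^2}.
\end{equation}
Multiplying the second congruence by $12A$ gives (c) for this class. By \eqref{eq:CL}, $C\equiv-2\gamma$ is a unit, and Lemma~\ref{lem:harm} gives $C\equiv(1-pH_n)A\equiv(1+2pq_2)A\equiv4^{p-1}A\pmod{p^2}$.

\medskip
\noindent\emph{The case $p=12m+11$.} Here $n=6m+5$. Put $\beta=c^{n+1}=(-27)^{-(m+1)}$, so that $\beta^2=3^{-n-1}$ and $c^n=3\bar c\beta=\beta\frac{3+\tau}2$. By \eqref{eq:CL}, $C\equiv-\beta L$, of valuation exactly $1$. Since $p\mid G$ and $\rho\equiv-1\pmod p$, we have $\rho\bar G\equiv-\bar G\pmod{p^2}$, and \eqref{eq:odd} with \eqref{eq:CS} gives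
\[
A\equiv-\frac{G+\rho\bar G}\tau\equiv\frac{\bar G-G}\tau\equiv C\equiv-\beta L\pmod{p^2}.
\]
For (c), note that $D\equiv c^{n+1}M=\beta M\pmod p$ because $p\mid L$, so $B\equiv-\frac12(D+\bar D)\equiv-\beta M\pmod p$. As $p\mid A$, this precision suffices: $AB\equiv\beta^2LM=\frac p{3\rho}\equiv-\frac p3$ and $A^2\equiv0$ modulo $p^2$, so $3A^2+12AB+4p\equiv0$.

For the value in (b) we need $L/p$ only modulo $p$. Let $r'=\frac{p-5}6=2m+1$, so $n=3r'+2$ and $\frac{p+1}3=2r'+2$, with sum $5r'+4=p-1-r'$. Modulo $p$,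
\[
\prod_{j=1}^n(3j+1)\equiv3^n\prod_{j=1}^n\Big(j+\frac{p+1}3\Big)=3^n\frac{(p-1-r')!}{(2r'+2)!}\equiv\frac1{r'!\,(2r'+2)!},
\]
where we used $3^n\equiv\left(\frac3p\right)=1$ and $(p-1-r')!\,r'!=(p-1)!/\binom{p-1}{r'}\equiv(-1)^{r'+1}=1$. With Wilson's theorem, $L\equiv-p/\binom n{r'}\pmod{p^2}$, and $A\equiv-\beta L$ is the stated formula, as $\frac{p+1}{12}=m+1$ and $\frac{p+1}4=3m+3$. For $p=11$ the formula gives $A\equiv-\frac{11}{27\cdot5}\equiv-\frac{11}3\pmod{121}$; the terms $k=1,2,4,5$ of $A$ add up to $-11\cdot39^2/2^{16}$, and $39^2/2^{16}\equiv\frac39\pmod{11}$.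

\medskip
The four cases give $\big(\min(v_p(A),2),\min(v_p(C),2)\big)=(2,2),(2,1),(0,0),(1,1)$ for $p\equiv1,5,7,11\pmod{12}$. This completes the proof of Theorem~\ref{thm:sharp}(a)--(c) and of Theorem~\ref{thm:main}(ii).

\section{$L$ as a Jacobi sum modulo $p^2$}\label{sec:gamma}

From now on $p=6r+1$, so $n=3r$ and $L$ is a unit. By \eqref{eq:seven}, what remains is to evaluate $(1+pH_n)L$ modulo $p^2$. We first turn $L$ into the binomial coefficient $\binom{3r}r$ that appeared in \eqref{eq:modp}. In $\prod_{j=0}^n(3j+1)$ the factor with $j=2r$ is $p$, and the others are $p-3i$ for $1\le i\le2r$ and $p+3i$ for $1\le i\le r$. Thus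
\[
\frac1p\prod_{j=1}^n(3j+1)\equiv3^{3r}(2r)!\,r!\,\Big(1-\frac p3H_{2r}+\frac p3H_r\Big)\pmod{p^2},
\]
and $\frac{(6r)!}{(3r)!\,(2r)!\,r!}=\binom{p-1}n\binom{3r}r$ with $\binom{p-1}n\equiv(-1)^n(1-pH_n)$. The last factor cancels $1+pH_n$:
\begin{equation}\label{eq:Lbinom}
(1+pH_n)L\equiv(-1)^n3^{-n}\binom{3r}r\Big(1+\frac p3(H_{2r}-H_r)\Big)\pmod{p^2}.
\end{equation}

To connect $\binom{3r}r$ with $x^2+3y^2$ to the precision $p^2$ we write both it and a Jacobi sum as quotients of values of the $p$-adic gamma function, at arguments that agree modulo $p$, and compare them to first order.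

\subsection*{The $p$-adic gamma function}
This is the continuous function $\Gamma_p:\mathbb{Z}_p\to\mathbb{Z}_p^*$ with $\Gamma_p(0)=1$ and $\Gamma_p(x+1)=h(x)\Gamma_p(x)$, where $h(x)=-x$ if $x$ is a unit and $h(x)=-1$ otherwise. Thus $k!=(-1)^{k+1}\Gamma_p(k+1)$ for $0\le k\le p-1$. The reflection formula is
\begin{equation}\label{eq:reflG}
\Gamma_p(x)\Gamma_p(1-x)=(-1)^{x_0},\qquad x_0\in\{1,\dots,p\},\quad x_0\equiv x\pmod p;
\end{equation}
it holds at $x=1$, both sides are multiplied by $h(x)/h(-x)$ when $x$ is replaced by $x+1$, and both are continuous.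

\begin{lemma}\label{lem:gamma}
There is a function $\lambda:\mathbb{Z}_p\to\mathbb{Z}_p$ such that $\lambda(x)\bmod p$ depends only on $x\bmod p$,
\[
\Gamma_p(x+py)\equiv\Gamma_p(x)\big(1+py\lambda(x)\big)\pmod{p^2}\qquad(x,y\in\mathbb{Z}_p),
\]
and $\lambda(1+k)\equiv\lambda(1)+H_k\pmod p$ for $0\le k\le p-1$.
\end{lemma}

\begin{proof}
Let $\Lambda(x)=\Gamma_p(x+p)/\Gamma_p(x)=\prod_{j=0}^{p-1}h(x+j)=-\prod'(x+j)$, where $\prod'$ runs over the $p-1$ values of $j$ for which $x+j$ is a unit. By Wilson's theorem $\Lambda(x)=1+p\lambda(x)$ with $\lambda(x)\in\mathbb{Z}_p$. For $y\in\mathbb{Z}_p$ we have $\Lambda(x+py)\equiv\Lambda(x)\big(1+py\sum'\frac1{x+j}\big)\equiv\Lambda(x)\pmod{p^2}$, because the inverses of the nonzero residues sum to $0$; this is the first claim. For an integer $y\ge0$ it follows that $\Gamma_p(x+py)=\Gamma_p(x)\prod_{i<y}\Lambda(x+pi)\equiv\Gamma_p(x)(1+py\lambda(x))$, and continuity in $y$ extends this to $\mathbb{Z}_p$.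 For a unit $x$, $\Lambda(x+1)/\Lambda(x)=h(x+p)/h(x)=1+\frac px$, so $\lambda(x+1)\equiv\lambda(x)+\frac1x\pmod p$; sum over $x=1,\dots,k$.
\end{proof}

\subsection*{The Jacobi sum}
Let $T:\mathbb{F}_p^*\to\mathbb{Z}_p^*$ be the Teichm\"uller character: $T(t)$ is the $(p-1)$-th root of unity in $\mathbb{Z}_p$ that reduces to $t$. It has order $p-1$. Put
\[
\psi=T^{-r},\qquad\chi=\psi^2,\qquad\varphi=\psi^3,
\]
of orders $6$, $3$, $2$; the character $\varphi$ is the Legendre symbol modulo $p$. Characters are extended by the value $0$ at $0$. Let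
\[
J=\sum_{t\in\mathbb{F}_p}\psi(t)\chi(1-t)\in\mathbb{Z}_p .
\]
We recall two standard facts. Fix a primitive $p$-th root of unity $\zeta$ and let $g(\eta)=\sum_t\eta(t)\zeta^t$ be the Gauss sum of a character $\eta$. If $\eta_1,\eta_2,\eta_1\eta_2$ are nontrivial, then the Jacobi sum $J(\eta_1,\eta_2)=\sum_t\eta_1(t)\eta_2(1-t)$ equals $g(\eta_1)g(\eta_2)/g(\eta_1\eta_2)$, and $J(\eta_1,\eta_2)J(\eta_1^{-1},\eta_2^{-1})=p$. The Gross--Koblitz formula \cite{GK} evaluates Gauss sums $p$-adically: if $\pi^{p-1}=-p$ and $\zeta_\pi$ is the $p$-th root of unity with $\zeta_\pi\equiv1+\pi\pmod{\pi^2}$, then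
\[
\sum_{t\in\mathbb{F}_p^*}T(t)^{-a}\zeta_\pi^{\,t}=-\pi^a\,\Gamma_p\Big(\frac a{p-1}\Big)\qquad(0\le a<p-1).
\]

\begin{proposition}\label{prop:LJ}
Let $p=6r+1$. Then $J$ is a unit of $\mathbb{Z}_p$ and
\[
(1+pH_n)L\equiv(-1)^{n+1}3^{-n}J\Big(1+\frac34pq_3\Big)\pmod{p^2}.
\]
\end{proposition}

\begin{proof}
Apply the Gross--Koblitz formula with $a=r,2r,3r$ to $J=g(\psi)g(\chi)/g(\varphi)$. The powers of $\pi$ cancel, and $J=-\Gamma_p(\frac16)\Gamma_p(\frac13)/\Gamma_p(\frac12)$, a unit. Since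
\begin{equation}\label{eq:args}
1+r=\tfrac56+\tfrac p6,\qquad1+2r=\tfrac23+\tfrac p3,\qquad1+3r=\tfrac12+\tfrac p2,
\end{equation}
the reflection formula \eqref{eq:reflG} at $x=\frac56,\frac23,\frac12$ has the signs $(-1)^{1+r}$, $(-1)^{1+2r}$, $(-1)^{1+3r}$, whose product is $-1$. Therefore
\[
J=\frac{\Gamma_p(\frac12)}{\Gamma_p(\frac56)\Gamma_p(\frac23)},\qquad\text{while}\qquad\binom{3r}r=-\frac{\Gamma_p(1+3r)}{\Gamma_p(1+r)\Gamma_p(1+2r)} .
\]
By \eqref{eq:args} and Lemma~\ref{lem:gamma},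
\[
\binom{3r}r\equiv-J\Big(1+p\big(\tfrac12H_{3r}-\tfrac16H_r-\tfrac13H_{2r}\big)\Big)\pmod{p^2};
\]
the unknown constant $\lambda(1)$ drops out because $\frac12-\frac16-\frac13=0$. In the product with \eqref{eq:Lbinom} the terms with $H_{2r}$ cancel, which leaves the factor $1+\frac p2(H_{3r}-H_r)$, and Lemma~\ref{lem:harm} finishes the proof.
\end{proof}

\section{The representation $p=x^2+3y^2$ and the signs}\label{sec:signs}

The sum $J$ involves a character of order $6$, but it can be rewritten with $\chi$ and $\varphi$ alone. The substitution $t=\frac1{1+s}$, $1-t=\frac s{1+s}$ maps $s\ne0,-1$ bijectively to $t\ne0,1$, and $\psi\chi=\varphi=\varphi^{-1}$, so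
\[
J=\sum_{s\ne0}\chi(s)\varphi(1+s).
\]
Let $\varepsilon\in\mathbb{Z}_p$ be a primitive cube root of unity and $\theta=\varepsilon-\varepsilon^2$. Then $\theta^2=-3$, and exchanging $\varepsilon$ with $\varepsilon^2$ changes the sign of $\theta$. Put $W_i=\sum_{\chi(s)=\varepsilon^i}\varphi(1+s)\in\mathbb{Z}$ for $i=0,1,2$.

\begin{lemma}\label{lem:J}
The numbers $x_1=\frac{3W_0+1}2$ and $y_1=\frac{W_1-W_2}2$ are integers, $J=x_1+y_1\theta$, $\;p=x_1^2+3y_1^2$, and $x_1\equiv-1\pmod3$. If $p=x^2+3y^2$ with $x,y\in\mathbb{Z}$, then $x=\pm x_1$ and $y=\pm y_1$.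
\end{lemma}

\begin{proof}
We have $W_0+W_1+W_2=\sum_{s\ne0}\varphi(1+s)=-\varphi(1)=-1$. With $\varepsilon=\frac{-1+\theta}2$ and $\varepsilon^2=\frac{-1-\theta}2$,
\[
J=W_0+W_1\varepsilon+W_2\varepsilon^2=W_0-\frac{W_1+W_2}2+\frac{W_1-W_2}2\theta=x_1+y_1\theta .
\]
Each fiber of $\chi$ has $2r$ elements, and $\chi(-1)=\chi(-1)^3=1$. So $W_1,W_2$ are sums of $2r$ signs, hence even, and $W_0$ is a sum of $2r-1$ signs and one zero, hence odd; thus $x_1,y_1\in\mathbb{Z}$, and $2x_1\equiv1\pmod3$. Replacing $s$ by $-s$ shows $J=J(\chi,\varphi)$, and in the same way $J(\chi^{-1},\varphi)=W_0+W_1\varepsilon^2+W_2\varepsilon=x_1-y_1\theta$. The product of the two is $p$.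

For uniqueness, use that $\mathbb{Z}[\omega]$ has unique factorization, with units $\pm1,\pm\omega,\pm\bar\omega$. The elements $x+y\tau$ and $x_1\pm y_1\tau$ have norm $p$, so $x+y\tau$ is a unit multiple of $x_1+y_1\tau$ or of $x_1-y_1\tau$. If $u,w$ are integers of opposite parity, as $x_1,\pm y_1$ are, then $\omega(u+w\tau)$ and $\bar\omega(u+w\tau)$ have $\tau$-coordinates $\frac{u-w}2$ and $-\frac{u+w}2$, which are not integers. So the unit is $\pm1$.
\end{proof}

As $J$ is a unit, \eqref{eq:unit} applies with $x_1,y_1$ in place of $x,y$. In both remaining proofs the factor $1+\frac34pq_3$ of Proposition~\ref{prop:LJ} is absorbed by a power of $3$, by means of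
\begin{equation}\label{eq:three}
3^n\equiv\left(\frac3p\right)\Big(1+\frac12pq_3\Big),\qquad3^{3n}\equiv\left(\frac3p\right)\Big(1+\frac32pq_3\Big)\pmod{p^2}.
\end{equation}
Indeed $3^n=\left(\frac3p\right)(1+pe)$ with $e\in\mathbb{Z}$, and $(1+pe)^2=1+pq_3$ forces $2e\equiv q_3\pmod p$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Let $p=12m+1$, so $n=6m$ and $G=\bar G=(-27)^{-m}L$. By \eqref{eq:even}, \eqref{eq:CS} and \eqref{eq:rho}, $S(\bar z)\equiv S(z)\equiv R\pmod{p^2O}$ with the rational number $R=(-27)^{-m}(1+pH_n)L$. In $\mathbb{Z}_p$, Proposition~\ref{prop:LJ} gives $R\equiv-(-1)^m3^{-9m}(1+\frac34pq_3)J$. Now $3^{9m}\equiv3^{3m}=3^{(p-1)/4}\equiv\sigma\pmod p$, because $3^{6m}=3^n\equiv1$, and $(3^{9m})^2=3^{3n}\equiv1+\frac32pq_3$ by \eqref{eq:three}. As in the proof of \eqref{eq:three}, $3^{9m}\equiv\sigma(1+\frac34pq_3)\pmod{p^2}$. Hence $R\equiv-(-1)^m\sigma J\equiv-(-1)^m\sigma\big(2x_1-\frac p{2x_1}\big)$ by \eqref{eq:unit}.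 By Lemma~\ref{lem:J}, the condition $x\equiv1\pmod3$ means $x=-x_1$.
\end{proof}

For $p\equiv7\pmod{12}$ the sign is more delicate, since $y_1$ changes sign with $\theta$. Because $p\equiv3\pmod4$, the residue $-1$ is a nonsquare, so exactly one of the two square roots of $-3$ in $\mathbb{Z}_p$ is a square modulo $p$. We choose $\varepsilon$ so that $\varphi(\theta)=1$, where $\varphi$ is applied to the residue of $\theta$. This normalization controls both the power of $3$ in the formula for $A$ and the class of $y_1$ modulo $4$.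

\begin{lemma}\label{lem:sign}
Let $p=12m+7$ and $\varphi(\theta)=1$. Then $A\equiv-2J/\theta\pmod{p^2}$ and $y_1\equiv(-1)^m\pmod4$.
\end{lemma}

\begin{proof}
Here $n=6m+3$ is odd and $\kappa3^{-n}=-(-1)^m3^{-9m-5}=(-3)^{-(9m+5)}$. By \eqref{eq:seven} and Proposition~\ref{prop:LJ},
\[
A\equiv-\frac{2J}\nu\pmod{p^2},\qquad\nu=(-3)^{9m+5}\Big(1-\frac34pq_3\Big).
\]
Since $18m+10=3n+1$ and $\left(\frac3p\right)=-1$, \eqref{eq:three} gives $\nu^2\equiv3\cdot3^{3n}(1-\frac32pq_3)\equiv-3\pmod{p^2}$, that is, $(\nu-\theta)(\nu+\theta)\equiv0$. Modulo $p$, $\nu$ is a power of $-3=\theta^2$, hence a square, whereas $-\theta$ is not a square. So $\nu+\theta$ is a unit and $\nu\equiv\theta\pmod{p^2}$.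

For the second claim we write $y_1$ as a sum of $r=2m+1$ signs and compute their product. Replacing $s$ by $1/s$ gives $W_2=\sum_{\chi(s)=\varepsilon}\varphi(s)\varphi(1+s)$, so
\[
y_1=\frac12\sum_{\chi(s)=\varepsilon}\big(1-\varphi(s)\big)\varphi(1+s)=\sum_{s\in\mathcal{D}}\varphi(1+s),\qquad\mathcal{D}=\{s:\chi(s)=\varepsilon,\ \varphi(s)=-1\}.
\]
As $\psi=\varphi\chi^{-1}$, $\chi=\psi^2$ and $\varphi=\psi^3$, the set $\mathcal{D}$ is the fiber of $\psi$ over $-\varepsilon^{-1}$, so $|\mathcal{D}|=r$. Since $\psi(s)\equiv s^{-r}\pmod p$, each $s\in\mathcal{D}$ satisfies $s^r=-\varepsilon$ in $\mathbb{F}_p$, and therefore $\prod_{s\in\mathcal{D}}(X-s)=X^r+\varepsilon$ in $\mathbb{F}_p[X]$. At $X=-1$, with $r$ odd, this is $\prod_{s\in\mathcal{D}}(1+s)=1-\varepsilon\ne0$. Now $\varepsilon=(\varepsilon^2)^2$ is a square, so $\varphi(1-\varepsilon)=\varphi(\varepsilon-\varepsilon^2)=\varphi(\theta)=1$. Thus the number $e$ of $s\in\mathcal{D}$ with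 $\varphi(1+s)=-1$ is even, and $y_1=r-2e\equiv2m+1\equiv(-1)^m\pmod4$.
\end{proof}

For $p=7$ the normalization is $\theta\equiv2$, $\varepsilon\equiv4\pmod7$. The fibers of $\chi(s)\equiv s^{-2}$ over $1,\varepsilon,\varepsilon^2$ are $\{1,6\}$, $\{3,4\}$, $\{2,5\}$, so $W_0=1$, $W_1=0$, $W_2=-2$ and $J=2+\theta$, with $y_1=1$ as the lemma requires.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $p=12m+7$. By Lemma~\ref{lem:J}, $y=\pm y_1$. Since $y\equiv1$ and $y_1\equiv(-1)^m$ modulo $4$, we have $y_1=(-1)^my$. Put $\eta=(-1)^{(p-3)/4}=(-1)^{3m+1}=-(-1)^m$. Lemma~\ref{lem:sign} and \eqref{eq:unit} give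
\[
A\equiv-\Big(4y_1-\frac p{3y_1}\Big)=\eta\Big(4y-\frac p{3y}\Big)\pmod{p^2}.
\]
In particular $A\equiv4\eta y\pmod p$, so $\frac p{3A}\equiv\eta\frac p{12y}\pmod{p^2}$, and \eqref{eq:seven} yields
\[
B\equiv-\frac A4-\frac p{3A}\equiv\eta\Big(-y+\frac p{12y}-\frac p{12y}\Big)=-\eta y=(-1)^{(p+1)/4}y\pmod{p^2}.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
Document with abstract beginning ``Let $p>3$ be a prime. A $p$-adic congruence is called a super congruence if it happens to hold modul\ldots'',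
\texttt{http://plouffe.fr/OEIS/citations/1001.4453.pdf}.

\bibitem{GK}
Gross and Koblitz, Ann. of Math. \textbf{109} (1979).

\end{thebibliography}
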